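# Nondegenerate refinements of LP-type problems and the topology of closure systems

## 1. Two theorems on the dimension of nondegenerate refinements

**Theorem A.** For every $n\ge 1$ there is an LP-type problem without $-\infty$ of combinatorial dimension $2$ such that every nondegenerate refinement of it has combinatorial dimension at least $n+1$. Hence there is no function $f$ such that every LP-type problem without $-\infty$ of combinatorial dimension $d$ has a nondegenerate refinement of combinatorial dimension at most $f(d)$; already $f(2)$ cannot be defined.

For an LP-type problem $(H,w)$ without $-\infty$, let $\rho(H,w)$ be the minimum combinatorial dimension of a nondegenerate refinement.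

**Theorem B.** Let $d,D\ge 0$ be integers. There is an LP-type problem $(H,w)$ without $-\infty$ of combinatorial dimension exactly $d$ with $\rho(H,w)=D$ if and only if $D=d$, or $d\ge 2$ and $D\ge d$. In particular $\rho=d$ always for $d\in\{0,1\}$, while for each fixed $d\ge2$ the value $\rho$ can be any integer $\ge d$.

We now explain every word in these statements.

**Definition (LP-type problem).** An LP-type problem is a pair $(H,w)$, where $H$ is a finite set and $w:2^H\to\mathbb R\cup\{-\infty\}$ satisfies two conditions.

- (Monotonicity) $w(F)\le w(G)$ for all $F\subseteq G\subseteq H$.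
- (Locality) For all $F\subseteq G\subseteq H$ with $-\infty<w(F)=w(G)$ and all $h\in H$: if $w(G\cup\{h\})>w(G)$, then $w(F\cup\{h\})>w(F)$.

It is a problem *without* $-\infty$ if $w$ takes only real values.

**Definition (basis, dimension, nondegeneracy).** A basis is a set $B\subseteq H$ with $w(B')<w(B)$ for every proper subset $B'\subsetneq B$. The combinatorial dimension is the maximum cardinality of a basis. The problem is nondegenerate if $w(B)\ne w(B')$ for any two distinct bases $B,B'$.

One fact is used constantly: every set $F$ contains a basis $B$ with $w(B)=w(F)$. Take an inclusion-minimal subset $B$ of $F$ with value $w(F)$. Its proper subsets have value at most $w(F)$ by monotonicity, and not equal to $w(F)$ by minimality.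

**Definition (refinement).** An LP-type problem $(H,w')$ is a refinement of $(H,w)$ if $w(F)<w(G)$ implies $w'(F)<w'(G)$ for all $F,G\subseteq H$. If $(H,w)$ is without $-\infty$, its refinements are required to be without $-\infty$ as well.

So a refinement may break ties but never reverses or creates ties between sets that $w$ separates. In particular, $w'(F)=w'(G)$ implies $w(F)=w(G)$.

**Example.** Let $H=\{0,1,2\}\subset\mathbb R$, $w(F)=\max F-\min F$ for $F\ne\emptyset$, and $w(\emptyset)=-1$. Monotonicity is clear. For locality, if $\emptyset\neq F\subseteq G$ and $w(F)=w(G)$, then $F$ and $G$ have the same minimum and maximum, so $w(F\cup\{h\})=w(G\cup\{h\})$ for all $h$; and the value $-1$ is taken by $\emptyset$ only. The bases are $\emptyset$, the singletons and the pairs, so the combinatorial dimension is $2$. The problem is degenerate, because the three singletons all have value $0$, and $\{0,1\}$, $\{1,2\}$ both have value $1$. Here the ties can be broken for free. Let $w'(F)$ depend only on the set of points of $H$ in the interval spanned by $F$, and give distinct values to the seven possible sets, in the order $\emptyset,\{0\},\{1\},\{2\},\{0,1\},\{1,2\},\{0,1,2\}$.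 (Lemma 1 below shows that $w'$ is LP-type.) Its bases are the same sets, now with distinct values, and the dimension is still $2$.

Had we set $w(\emptyset)=0$, locality would fail: take $F=\emptyset$, $G=\{0\}$, $h=1$. Then $w(F)=w(G)=0$ and $w(G\cup\{h\})=1>0$, but $w(F\cup\{h\})=0$. Equal values on $F\subseteq G$ must mean that $F$ and $G$ react in the same way to new elements.

**The number $\rho$ is finite.** List all subsets of $H$ in order of $w$, within equal $w$ in order of cardinality, with remaining ties broken arbitrarily, and let $w'(F)$ be the position of $F$. Then $w'$ is injective and refines $w$, and $F\subsetneq G$ gives $w'(F)<w'(G)$. So every set is a basis, all values are distinct, and locality is vacuous since $F\subseteq G$ and $w'(F)=w'(G)$ force $F=G$. This is a nondegenerate refinement, of the wasteful dimension $|H|$.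

The question behind Theorem A is posed in "Removing Degeneracy in LP-Type Problems Revisited" (https://core.ac.uk/download/159145259.pdf). Two results from there frame it. Theorem 2.3 concerns problems *with* $-\infty$: for $t\ge1$ let $H_t=\{a_i,b_i:i=1,\dots,t\}$, and let $w_t(G)=1$ if $G$ contains at least one of the pairs $\{a_i,b_i\}$ and $w_t(G)=-\infty$ otherwise; then $(H_t,w_t)$ is a $2$-dimensional LP-type problem, and every nondegenerate refinement has combinatorial dimension larger than $t$. Theorem 2.2 concerns problems without $-\infty$: for every $m\geq 1$ there is one of dimension $2m$ all of whose nondegenerate refinements have dimension at least $4m$. The question is whether the unbounded behavior of Theorem 2.3 survives when $-\infty$ is forbidden. Theorem A says that it does, already in dimension $2$.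

## 2. Replacing $-\infty$ by real numbers

The obvious plan is to take $w_t$ and make it real-valued.

*Put $0$ in place of $-\infty$.* Take $F=\emptyset$, $G=\{a_1\}$, $h=b_1$. Then $w(F)=w(G)=0$ and $w(G\cup\{h\})=1$, but $w(F\cup\{h\})=w(\{b_1\})=0$. Locality fails for every $t\ge1$. In $w_t$ this triple did no harm only because locality is not demanded at the value $-\infty$.

*Separate all the sets that had value $-\infty$.* Call $F\subseteq H_t$ a partial transversal if it contains no pair $\{a_i,b_i\}$. Give the partial transversals distinct real values, increasing along inclusion, and give all other sets one larger value. This is an LP-type problem (again by Lemma 1). But now every partial transversal is a basis, including those with $t$ elements, so for $t\ge2$ the dimension has risen from $2$ to $t$.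

We need something between these extremes: values fine enough for locality, yet coarse enough that two elements always determine the value. Closure systems make this precise.

## 3. Closure systems as LP-type problems

**Definition (closure system).** A closure system on a finite set $H$ is a family $\mathcal L\subseteq 2^H$ closed under intersections with $H\in\mathcal L$. For $A\subseteq H$ put $\mathrm{cl}(A)=\bigcap\{X\in\mathcal L:A\subseteq X\}$, the smallest member of $\mathcal L$ containing $A$.

Fix an injective $\varphi:\mathcal L\to\mathbb R$ with $\varphi(X)<\varphi(Y)$ whenever $X\subsetneq Y$ (a linear extension of inclusion), and put $w(F)=\varphi(\mathrm{cl}(F))$.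

**Lemma 1.** $(H,w)$ is an LP-type problem without $-\infty$. A set $B$ is a basis if and only if $\mathrm{cl}(B')\ne\mathrm{cl}(B)$ for all $B'\subsetneq B$.

*Proof.* If $F\subseteq G$, then $\mathrm{cl}(F)\subseteq\mathrm{cl}(G)$, so $w(F)\le w(G)$, with equality if and only if $\mathrm{cl}(F)=\mathrm{cl}(G)$. This gives monotonicity and the description of bases. For locality, let $F\subseteq G$ and $w(F)=w(G)$. Then $\mathrm{cl}(F)=\mathrm{cl}(G)$, hence
$$\mathrm{cl}(F\cup\{h\})=\mathrm{cl}(\mathrm{cl}(F)\cup\{h\})=\mathrm{cl}(\mathrm{cl}(G)\cup\{h\})=\mathrm{cl}(G\cup\{h\}),$$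
so $w(F\cup\{h\})=w(G\cup\{h\})$. $\square$

The interval example used the closed sets $\emptyset,\{0\},\{1\},\{2\},\{0,1\},\{1,2\},\{0,1,2\}$. The second attempt of Section 2 used the partial transversals together with $H_t$; intersections of partial transversals are partial transversals.

**Example (the 4-cycle).** Let $V=\{1,2,3,4\}$ be arranged in a cycle, and let $\mathcal L$ consist of $\emptyset$, the four vertices, the four edges $\{1,2\},\{2,3\},\{3,4\},\{4,1\}$, and $V$. This is a closure system. By Lemma 1 the bases are $\emptyset$, the singletons, the edges, and the two diagonals $\{1,3\},\{2,4\}$, which both have closure $V$; a triple contains a diagonal, which already has closure $V$. So the dimension is $2$ and the problem is degenerate. It is the case $t=2$ of the partial-transversal problem, the diagonals being the pairs.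

Can the tie between the two diagonals be broken without leaving dimension $2$? For this we must know what a nondegenerate problem looks like.

## 4. Level sets are intervals

Write $[B,C]=\{F:B\subseteq F\subseteq C\}$.

**Lemma 2.** Let $(H,w')$ be a nondegenerate LP-type problem without $-\infty$. Then every nonempty level set of $w'$ is an interval $[B,C]$, where $B$ is a basis.

*Proof.* Let $x$ be a value of $w'$. Every $F$ with $w'(F)=x$ contains a basis of value $x$. By nondegeneracy there is only one such basis, $B$, so every such $F$ contains $B$. Let
$$C=\{h\in H:w'(B\cup\{h\})=w'(B)\}\supseteq B.$$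

First, the level set lies in $[B,C]$. If $w'(F)=x$ and $h\in F$, then $B\subseteq B\cup\{h\}\subseteq F$, so $w'(B)\le w'(B\cup\{h\})\le w'(F)=w'(B)$ and $h\in C$.

Second, $w'(C)=x$. Add the elements of $C\setminus B$ to $B$ one at a time. Suppose that $B\subseteq G\subseteq C$, $w'(G)=w'(B)$, and adding $h\in C$ increases the value, $w'(G\cup\{h\})>w'(G)$. Locality, which applies because $w'(B)>-\infty$, gives $w'(B\cup\{h\})>w'(B)$, contradicting $h\in C$. So the value never increases.

By monotonicity all sets between $B$ and $C$ have value $x$. $\square$

**The 4-cycle by hand.** Let $U$ be the family of sets with closure $V$: two diagonals, four triples, and $V$. Let $w'$ be a nondegenerate refinement. A level set of $w'$ that meets $U$ lies in $U$, because $w'(F)=w'(G)$ implies $w(F)=w(G)$. So $U$ is partitioned into intervals $[B,C]$, with each $B$ a basis of $w'$. Sum $(-1)^{|F|}$ over $U$: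
$$\sum_{F\in U}(-1)^{|F|}=2-4+1=-1.$$
An interval with $B\ne C$ contributes $0$, and an interval $\{B\}$ contributes $(-1)^{|B|}$. Hence some level set is $\{B\}$ with $|B|$ odd. The odd sets in $U$ have three elements, so $w'$ has a basis of size $3$. Every nondegenerate refinement of this $2$-dimensional problem has dimension at least $3$.

**Where the parity count stops.** Try the $4\times4$ square grid on the torus: $V$ is the set of its $16$ vertices, and the closed sets are $\emptyset$, the $16$ vertices, the $32$ edges, the $16$ squares, and $V$. (Vertices, edges and squares are the products of two sets, each a vertex or an edge of a 4-cycle. Two edges of a 4-cycle meet in $\emptyset$, a vertex or an edge, so this is a closure system.) Section 7 will show that its dimension is $2$. Group the nonempty sets $F$ with $\mathrm{cl}(F)\ne V$ by closure. Each vertex is the closure of one singleton; each edge is the closure of one $2$-set; and each square is the closure of its two diagonals, four triples and its full vertex set. So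
$$\sum_{\mathrm{cl}(F)\ne V}(-1)^{|F|}=1-16+32+16\,(2-4+1)=1,$$
where the first $1$ comes from $\emptyset$. Since the sum over all of $2^V$ is $0$, the sum over $U=\{F:\mathrm{cl}(F)=V\}$ is $-1$. As before we get a one-element level set $\{B\}\subseteq U$ with $|B|$ odd. No singleton is in $U$, so $|B|\ge3$. But the count goes no further: a single one-element level set with $|B|=3$ satisfies it just as well as one with $|B|=5$. A count sees only the parity of $|B|$; homology will see $|B|$ itself.

## 5. Homology obstructs small refinements

**Conventions.** A simplicial complex is a family of subsets of a finite set closed under taking subsets. We use reduced simplicial homology over $\mathbb F_2$: the chain complex has the faces as basis, a face $F$ has degree $|F|-1$, and $\partial F=\sum_{f\in F}F\setminus\{f\}$. So $\emptyset$ is a face of degree $-1$. We recall three textbook facts. The full simplex $2^S$ is acyclic if $S\ne\emptyset$; for $S=\emptyset$ it has one generator, in degree $-1$. A pair $X'\subseteq X$ of complexes has a long exact sequence, where the relative chain complex has the faces in $X\setminus X'$ as basis. Barycentric subdivision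 does not change homology.

Consider the sets whose $w$-value is not maximal. They form a complex $\Delta$. A nondegenerate refinement tells us how to fill $\Delta$ up to the full simplex by adding one interval $[B,C]$ at a time, in order of value. If $B\neq C$, the step changes no homology. If $B=C$, it adds one cell of dimension $|B|-1\le D-1$, which cannot kill homology in dimension $D-1$ or more. Since everything is dead at the end, $\Delta$ had no homology in those dimensions to begin with. The following version also allows a set $M$ of unavoidable elements; Theorem A needs only $M=\emptyset$.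

**Proposition 3.** Let $(H,w)$ be an LP-type problem without $-\infty$, and let $M\subseteq H$ be a set contained in every $F$ with $w(F)=w(H)$. Let $V=H\setminus M\ne\emptyset$ and $\Delta=\{F\subseteq V:w(F\cup M)<w(H)\}$. If $(H,w)$ has a nondegenerate refinement of combinatorial dimension at most $D$, then $\tilde H_j(\Delta)=0$ for all $j\ge D-|M|-1$.

*Proof.* Let $w'$ be the refinement and $U=\{G\subseteq H:w(G)=w(H)\}$.

**Step 1: separate $U$ from the rest.** We want the level sets of $w'$ in $U$ to come after everything else. If $w'(F)=w'(G)$, then $w(F)=w(G)$, so every level set of $w'$ meeting $U$ lies in $U$. If $F\notin U$ and $G\in U$, then $w(F)<w(G)$, hence $w'(F)<w'(G)$. Let $x_1<\dots<x_N$ be the values of $w'$ on $U$. Since $w'$ is real-valued, Lemma 2 applies, and the corresponding level sets are intervals $[B_i,C_i]\subseteq U$ with $B_i$ a basis of $w'$. So $|B_i|\le D$, and $M\subseteq B_i$ because $B_i\in U$.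

**Step 2: build the filtration.** We want a chain of complexes from $\Delta$ to $2^V$ whose steps are intervals. Put $X_0=\Delta$ and, for $i\ge1$,
$$X_i=\{F\subseteq V:w'(F\cup M)\le x_i\}.$$
All are simplicial complexes, by monotonicity of $w$ and $w'$. A set $F\in\Delta$ has $F\cup M\notin U$, so $w'(F\cup M)<x_1$; thus $X_0\subseteq X_1\subseteq\dots\subseteq X_N$, and $X_N=2^V$ since $x_N=w'(H)$ is the largest value. Moreover $F\in X_i\setminus X_{i-1}$ means exactly $w'(F\cup M)=x_i$. For $i\geq 2$ this is because $x_{i-1}<x_i$ are consecutive values on $U$ and all values outside $U$ are below $x_1$. For $i=1$ it is because $F\notin\Delta$ means $F\cup M\in U$, where the only value $\le x_1$ is $x_1$. So $F\in X_i\setminus X_{i-1}$ iff $B_i\subseteq F\cup M\subseteq C_i$, that is,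
$$X_i\setminus X_{i-1}=[B_i',C_i'],\qquad B_i'=B_i\setminus M,\quad C_i'=C_i\setminus M,\quad |B_i'|\le D-|M|.$$

**Step 3: compute the homology of one step.** The relative chain complex of $(X_i,X_{i-1})$ has the sets $F\in[B_i',C_i']$ as basis. If $f\in F$, then $F\setminus\{f\}$ is still in the interval precisely when $f\notin B_i'$; otherwise it lies in $X_{i-1}$ and counts as $0$. So $\partial F=\sum_{f\in F\setminus B_i'}F\setminus\{f\}$. Under $F\mapsto F\setminus B_i'$ this is the augmented chain complex of the full simplex on $C_i'\setminus B_i'$, shifted in degree by $|B_i'|$. If $C_i'\ne B_i'$, it is acyclic. If $C_i'=B_i'$, its homology is concentrated in degree $|B_i'|-1\le D-|M|-1$. In both cases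
$$\tilde H_{j+1}(X_i,X_{i-1})=0\qquad\text{for } j\ge D-|M|-1.$$

**Step 4: push $\tilde H_j(\Delta)$ into zero.** Let $j\ge D-|M|-1$. In the long exact sequence
$$\tilde H_{j+1}(X_i,X_{i-1})\to\tilde H_j(X_{i-1})\to\tilde H_j(X_i)$$
the first group vanishes, so the second map is injective. Composing over $i=1,\dots,N$, $\tilde H_j(\Delta)$ injects into $\tilde H_j(2^V)$, which is $0$ because $V\ne\emptyset$. $\square$

For the partial-transversal problem with $t\ge2$, $M=\emptyset$ and $\Delta$ is the complex of partial transversals. The sum of all $t$-element transversals is a cycle, since each $(t-1)$-element partial transversal lies in exactly two of them. There are no larger faces, so $\tilde H_{t-1}(\Delta)\ne0$ and every nondegenerate refinement has dimension at least $t+1$. Here, however, the problem itself has dimension $t$. We must keep the homology high and the dimension at $2$.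

## 6. Cubes, and why three coordinates are too many

We want closure systems with topology in high dimension in which every closed set is already generated by two elements of *any* generating set. Faces of a cube look promising: on $\{0,1\}^k$, with $\emptyset$ and all faces as closed sets, each face is generated by two opposite vertices. But "any generating set" is the trouble. For $k=3$, the set $\{100,010,001\}$ has the whole cube as closure, while any two of its points lie in a common square that misses the third. So it is a basis of size $3$.

The reason is visible. The closure of a set $A$ of vertices is determined by the coordinates in which $A$ is not constant. Any two coordinates in which $A$ varies can be made to vary by suitable two points of $A$ (this is checked in Section 7), but three cannot always. So we should keep only those faces whose set of free coordinates belongs to a closure system $\mathcal L$ on the coordinate set, one in which two coordinates always suffice to generate. That requires of $\mathcal L$ exactly the property we want for the new system, so the construction can be iterated.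

## 7. The iterated cube construction

We define closure systems $\mathcal L_n$ on $V_n$ for $n\ge1$, with closure operator $\mathrm{cl}_n$, and write $P_n=\mathcal L_n\setminus\{\emptyset,V_n\}$, ordered by inclusion. A chain in $P_n$ is a totally ordered subset.

**Definition (the systems $\mathcal L_n$).** Start with $V_1=\{0,1\}$ and $\mathcal L_1=2^{V_1}$. Given $(V,\mathcal L)=(V_n,\mathcal L_n)$, let $V'=V_{n+1}=\{0,1\}^V$. For $F\in\mathcal L$ and $x\in V'$ put
$$Q(F,x)=\{y\in V':y_v=x_v\text{ for all }v\in V\setminus F\},$$
$$\mathcal L'=\mathcal L_{n+1}=\{\emptyset\}\cup\{Q(F,x):F\in\mathcal L,\ x\in V'\}.$$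

**Example.** $V_2=\{0,1\}^2$ has four points. The sets $Q(F,x)$ are the four points, the four pairs differing in one given coordinate, and $V_2$: this is the 4-cycle. For $n=3$, call the points of $V_2$ $v_1,v_2,v_3,v_4$ around the cycle. Then $V_3=\{0,1\}^{\{v_1,v_3\}}\times\{0,1\}^{\{v_2,v_4\}}$. Each factor, with flips of one coordinate as edges, is a 4-cycle. Free sets $\{v_i\}$ give the edges of the product grid, and free sets $\{v_i,v_{i+1}\}$ (indices modulo $4$), with one coordinate from each factor, give its squares. So $(V_3,\mathcal L_3)$ is the $4\times4$ grid on the torus. The sizes are $|V_1|=2$, $|V_2|=4$, $|V_3|=16$, $|V_4|=2^{16}$.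

**Lemma 4.** For every $n\ge1$ the following hold.

- (P1) $\mathcal L_n$ is a closure system containing $\emptyset$ and all singletons, and $|V_n|\ge2$.
- (P2) Every $A\subseteq V_n$ has a subset $A'$ with $|A'|\le2$ and $\mathrm{cl}_n(A')=\mathrm{cl}_n(A)$.
- (P3) Every maximal chain of $P_n$ has exactly $n$ elements. For every maximal chain $c$ and every $X\in c$ there is exactly one $X'\ne X$ such that $(c\setminus\{X\})\cup\{X'\}$ is again an $n$-element chain of $P_n$.

Property (P2) will give dimension $2$; property (P3) will give homology in degree $n-1$.

*Proof.* For $n=1$, (P1) and (P2) are clear, and $P_1=\{\{0\},\{1\}\}$ consists of two incomparable elements, so (P3) holds. Assume (P1)–(P3) for $(V,\mathcal L)=(V_n,\mathcal L_n)$, write $\mathrm{cl}$ for its closure, $\mathrm{cl}'$ for that of $\mathcal L'$, and $P'=P_{n+1}$.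

**Step 1: bookkeeping for the sets $Q(F,x)$.** These facts are used in all later steps.

- $F$ is the set of coordinates that are not constant on $Q(F,x)$; so $Q(F,x)$ determines $F$.
- If $y\in Q(F,x)$, then $Q(F,y)=Q(F,x)$, since $x$ and $y$ agree outside $F$. So a set of this form containing $x$ can be written $Q(F,x)$.
- $Q(F,x)\subseteq Q(G,x)$ if and only if $F\subseteq G$.
- $Q(\emptyset,x)=\{x\}$, $Q(V,x)=V'$, and $|Q(F,x)|=2^{|F|}$.

**Step 2: (P1) for $\mathcal L'$.** By Step 1, $V'\in\mathcal L'$ and all singletons are in $\mathcal L'$ (as $\emptyset\in\mathcal L$); $\emptyset\in\mathcal L'$ by definition, and $|V'|=2^{|V|}\ge4$. For intersections, two sets $Q(F,\cdot)$, $Q(G,\cdot)$ are either disjoint, with intersection $\emptyset\in\mathcal L'$, or share a point $x$. Then they equal $Q(F,x)$ and $Q(G,x)$. A point lies in both if and only if it agrees with $x$ at every coordinate outside $F$ and at every coordinate outside $G$, that is, outside $F\cap G$. So the intersection is $Q(F\cap G,x)$, and $F\cap G\in\mathcal L$.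

**Step 3: a formula for $\mathrm{cl}'$.** This reduces closures in $V'$ to closures in $V$. For nonempty $A\subseteq V'$ let
$$D(A)=\{v\in V:y_v\ne z_v\text{ for some }y,z\in A\},$$
and let $x\in A$. A member of $\mathcal L'$ containing $A$ has the form $Q(G,x)$ with $G\in\mathcal L$. We have $A\subseteq Q(G,x)$ iff all points of $A$ agree with $x$ outside $G$, iff $D(A)\subseteq G$. The smallest such $G$ in $\mathcal L$ is $\mathrm{cl}(D(A))$, so
$$\mathrm{cl}'(A)=Q(\mathrm{cl}(D(A)),x).\qquad(1)$$

**Step 4: (P2) for $\mathcal L'$.** This is where two coordinates must be handled by two points. For $A=\emptyset$ take $A'=\emptyset$. Let $A\ne\emptyset$. By (P2) for $\mathcal L$ choose $E\subseteq D(A)$ with $|E|\le2$ and $\mathrm{cl}(E)=\mathrm{cl}(D(A))$. It is enough to find $A'\subseteq A$ with $1\le|A'|\le2$ and $E\subseteq D(A')$. Indeed, then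
$$\mathrm{cl}(E)\subseteq\mathrm{cl}(D(A'))\subseteq\mathrm{cl}(D(A))=\mathrm{cl}(E),$$
and (1), used with a base point $x\in A'$ for both sets, gives $\mathrm{cl}'(A')=\mathrm{cl}'(A)$.

- If $E=\emptyset$, take any one point of $A$.
- If $E=\{a\}$, take two points of $A$ differing at $a$; they exist since $a\in D(A)$.
- If $E=\{a,b\}$ with $a\ne b$, choose $x,y\in A$ with $x_a\ne y_a$. If $x_b\ne y_b$, take $A'=\{x,y\}$. If $x_b=y_b$, then since $A$ is not constant at $b$, some $z\in A$ has $z_b\ne x_b=y_b$. As $x_a\ne y_a$, the value $z_a$ differs from $x_a$ or from $y_a$. In the first case take $A'=\{z,x\}$, in the second $A'=\{z,y\}$.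

**Step 5: maximal chains of $P'$.** We show that they have $n+1$ elements. By Step 1, $P'$ consists of all $Q(F,x)$ with $F\in\mathcal L\setminus\{V\}$. Consider a nonempty chain in $P'$ and let $x$ be a point of its smallest member. Then all members contain $x$, so the chain is
$$Q(F_1,x)\subsetneq\dots\subsetneq Q(F_k,x),\qquad F_1\subsetneq\dots\subsetneq F_k\subsetneq V,\quad F_i\in\mathcal L.$$
Suppose that it is maximal. Then $F_1=\emptyset$, since otherwise $\{x\}=Q(\emptyset,x)$ could be added. And $\{F_2,\dots,F_k\}$ is a maximal chain of $P_n$: if $G\in P_n$ could be added to it, $Q(G,x)$ could be added to the given chain. So $k-1=n$. Since every chain extends to a maximal one, every chain with $n+1$ elements is maximal.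

**Step 6: exchange in $P'$.** We prove the second half of (P3). Let $c=\{Q(F_i,x):1\le i\le n+1\}$ be a maximal chain, with $F_1=\emptyset$ and $\{F_2,\dots,F_{n+1}\}$ a maximal chain of $P_n$.

*Replacing $Q(F_i,x)$ with $i\ge2$.* A new element $Z$ is comparable to $\{x\}$, nonempty, and different from $\{x\}$, so $x\in Z$ and $Z=Q(G,x)$ with $G\in\mathcal L$, $G\ne\emptyset,V$, that is, $G\in P_n$. By Step 1, $Z$ is a valid replacement if and only if $\{F_j:j\ne1,i\}\cup\{G\}$ is an $n$-element chain of $P_n$ and $G\ne F_i$. By (P3) for $P_n$ there is exactly one such $G$.

*Replacing $Q(F_1,x)=\{x\}$.* First, $F_2$ is a singleton $\{v\}$: choose $v\in F_2$; since $\{v\}\in\mathcal L$ and $|V|\ge2$, we have $\{v\}\in P_n$, and if $\{v\}\ne F_2$ it could be added to the maximal chain $\{F_2,\dots,F_{n+1}\}$. The new chain has $n+1$ elements, so it is maximal by Step 5, and its smallest element is a one-point set $\{y\}$. All remaining old elements contain the two-point set $Q(\{v\},x)$, so $\{y\}$ is the new element. Thus $y\in Q(\{v\},x)$ and $y\ne x$, which leaves exactly one point: $x$ with coordinate $v$ flipped. Conversely this $y$ works, because $\{y\}\subsetneq Q(F_2,x)\subsetneq\dots\subsetneq Q(F_{n+1},x)$.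 $\square$

## 8. The complex of non-spanning sets has homology in degree $n-1$

Let $\Delta_n=\{F\subseteq V_n:\mathrm{cl}_n(F)\ne V_n\}$. For $n=1$ it is two points, for $n=2$ a 4-cycle; for $n=3$ it consists of the subsets of the squares of the toroidal grid.

**Lemma 5.** $\tilde H_{n-1}(\Delta_n)\ne0$.

*Proof.* **Step 1: a cycle in the order complex of $P_n$.** Let $K$ be the order complex of $P_n$, whose faces are the chains of $P_n$. By (P3), $\dim K=n-1$. Let $z\ne0$ be the sum of all maximal chains, which are exactly the $(n-1)$-simplices of $K$. The coefficient in $\partial z$ of an $(n-1)$-element chain $c'$ is the number of $n$-element chains containing $c'$. If there is one, $c'\cup\{X\}$, then by (P3) there is exactly one other. So this number is $0$ or $2$, and $\partial z=0$ over $\mathbb F_2$. (For $n=1$, $c'=\emptyset$ and $z$ is a sum of two points.) Since $K$ has no $n$-simplices, $z$ is not a boundary, and $\tilde H_{n-1}(K)\ne0$.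

**Step 2: transfer it to $\Delta_n$.** Let $\mathrm{sd}\,\Delta_n$ be the barycentric subdivision, the order complex of the poset of nonempty faces of $\Delta_n$. Each $X\in P_n$ is a nonempty face, since $\mathrm{cl}_n(X)=X\ne V_n$; so inclusion of posets gives a simplicial map $i:K\to\mathrm{sd}\,\Delta_n$. Each nonempty face $F$ has $\mathrm{cl}_n(F)\in P_n$, and $F\mapsto\mathrm{cl}_n(F)$ preserves order; so it gives a simplicial map $g:\mathrm{sd}\,\Delta_n\to K$. Since $\mathrm{cl}_n(X)=X$ on $P_n$, $g\circ i=\mathrm{id}_K$. Hence $i$ is injective on homology, and
$$0\ne\tilde H_{n-1}(K)\hookrightarrow\tilde H_{n-1}(\mathrm{sd}\,\Delta_n)\cong\tilde H_{n-1}(\Delta_n).\qquad\square$$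

In fact $g$ is a homotopy equivalence: for $X\in P_n$ the poset $\{F:\emptyset\ne F\subseteq X\}$ of faces mapped below $X$ has the greatest element $X$ and is contractible, so Quillen's fiber lemma applies (D. Quillen, *Homotopy properties of the poset of nontrivial $p$-subgroups of a group*, Adv. Math. 28 (1978), Prop. 1.6). We need only the injection.

## 9. Proof of Theorem A

Let $(V_n,w_n)$ be the problem obtained from $\mathcal L_n$ by Lemma 1.

**Step 1: the dimension is exactly $2$.** If $B$ is a basis, (P2) gives $A'\subseteq B$ with $|A'|\le2$ and the same closure. By Lemma 1, $A'=B$, so $|B|\le2$. Two distinct points $x,y$ form a basis, because $\mathrm{cl}_n(\emptyset)=\emptyset$, $\mathrm{cl}_n(\{x\})=\{x\}$ and $\mathrm{cl}_n(\{y\})=\{y\}$ all differ from $\mathrm{cl}_n(\{x,y\})\supseteq\{x,y\}$.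

**Step 2: refinements are large.** We have $w_n(F)<w_n(V_n)$ iff $\mathrm{cl}_n(F)\ne V_n$, so with $M=\emptyset$ the complex of Proposition 3 is $\Delta_n$. If a nondegenerate refinement has dimension $D$, then $\tilde H_j(\Delta_n)=0$ for all $j\ge D-1$. By Lemma 5, $n-1\le D-2$, that is, $D\ge n+1$.

As $n$ is arbitrary, no value $f(2)$ is possible. $\square$

On the toroidal grid, $n=3$, this gives $D\ge4$, where the parity count gave only $3$.

## 10. A greedy refinement for closure systems

Theorem B needs an upper bound as well. A closure system has a nondegenerate refinement whose dimension is at most the length of its longest chain: from each set, extract a generating sequence greedily, and break ties by comparing sequences.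

**Lemma 6.** Let $(H,w)$ come from a closure system $\mathcal L$ as in Section 3, and let $\ell$ be the largest integer such that $\mathcal L$ has a chain $X_0\subsetneq\dots\subsetneq X_\ell$. Then $\rho(H,w)\le\ell$.

*Proof.* **Step 1: define the greedy sequence.** Fix a linear order on $H$. For $F\subseteq H$ define $\beta(F)=(b_1,\dots,b_r)$ by
$$b_i=\min(F\setminus Y_{i-1}),\qquad Y_{i-1}=\mathrm{cl}\{b_1,\dots,b_{i-1}\},$$
stopping as soon as $F\subseteq Y_r$. Let $B(F)=\{b_1,\dots,b_r\}\subseteq F$. Since $F\subseteq Y_r=\mathrm{cl}(B(F))$, we have $\mathrm{cl}(B(F))=\mathrm{cl}(F)$. Since $b_i\in Y_i\setminus Y_{i-1}$, we have $Y_0\subsetneq\dots\subsetneq Y_r$, so $r\le\ell$.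

**Step 2: define $w'$.** We order sets first by $w$ and then by $\beta$. If $\mathrm{cl}(F)=\mathrm{cl}(G)$, then $\beta(F)=(b_1,\dots,b_r)$ is not a proper prefix of $\beta(G)$: having chosen $b_1,\dots,b_r$, the procedure for $G$ stops, because $G\subseteq\mathrm{cl}(G)=\mathrm{cl}(F)=Y_r$. So two different sequences belonging to the same closure differ at some position where both have an entry. Order the pairs $(w(F),\beta(F))$ first by $w$; for equal $w$, hence equal closure, the lexicographically *smaller* sequence counts as *larger*. This is a total order. Let $w'(F)$ be the rank of the pair of $F$. Then $w'(F)=w'(G)$ iff $w(F)=w(G)$ and $\beta(F)=\beta(G)$, and $w'$ satisfies the refinement condition.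

**Step 3: monotonicity.** Let $F\subseteq G$. If $w(F)<w(G)$, then $w'(F)<w'(G)$. Let $w(F)=w(G)$ and $\beta(F)\ne\beta(G)$, let $i$ be the first position where they differ, and let $Y=Y_{i-1}$ be the closure of the common first $i-1$ entries. Then $\min(G\setminus Y)\le\min(F\setminus Y)$ since $F\setminus Y\subseteq G\setminus Y$, and the two differ. So $\beta(G)$ is lexicographically smaller, and $w'(G)>w'(F)$.

**Step 4: locality.** Let $F\subseteq G$ and $w'(F)=w'(G)$, so $\beta(F)=\beta(G)=(b_1,\dots,b_r)$ and $\mathrm{cl}(F)=\mathrm{cl}(G)=Y_r$. We prove the contrapositive: suppose $w'(F\cup\{h\})=w'(F)$. Then $\mathrm{cl}(F\cup\{h\})=Y_r$, so $h\in Y_r$. And $\beta(F\cup\{h\})=\beta(F)$ says that for each $i\le r$, either $h\in Y_{i-1}$ or $h\ge b_i$. Hence $\min((G\cup\{h\})\setminus Y_{i-1})=b_i$ for each $i\le r$, and $G\cup\{h\}\subseteq Y_r$. So $\beta(G\cup\{h\})=\beta(G)$ and $\mathrm{cl}(G\cup\{h\})=Y_r=\mathrm{cl}(G)$, which gives $w'(G\cup\{h\})=w'(G)$.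

**Step 5: nondegeneracy and dimension.** We have $\beta(B(F))=\beta(F)$: if the first $i-1$ entries agree, then $b_i\in B(F)\setminus Y_{i-1}\subseteq F\setminus Y_{i-1}$ and $b_i$ is the minimum of the larger set, so it is the minimum of the smaller one; and $B(F)\subseteq Y_r$ stops the procedure after $r$ entries. Together with $\mathrm{cl}(B(F))=\mathrm{cl}(F)$ this gives $w'(B(F))=w'(F)$. So a basis $B$ of $w'$ satisfies $B(B)=B$, hence $|B|\le\ell$. If two bases $B,\tilde B$ have the same value, then $\beta(B)=\beta(\tilde B)$, so $B=B(B)=B(\tilde B)=\tilde B$. $\square$

**Example.** On the 4-cycle with order $1<2<3<4$, the spanning sets have the greedy sequences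
$$\beta(\{1,2,3\})=\beta(V)=(1,2,3),\quad \beta(\{1,2,4\})=(1,2,4),\quad \beta(\{1,3\})=\beta(\{1,3,4\})=(1,3),$$
$$\beta(\{2,3,4\})=(2,3,4),\qquad \beta(\{2,4\})=(2,4),$$
listed from the largest value of $w'$ to the smallest. The level sets are the intervals $[\{1,2,3\},V]$, $\{\{1,2,4\}\}$, $[\{1,3\},\{1,3,4\}]$, $\{\{2,3,4\}\}$ and $\{\{2,4\}\}$. The one-element ones contribute $-1-1+1=-1$ to the count of Section 4, as they must. The longest chains of closed sets have $3$ strict steps, so $\rho\le3$, and with Section 4, $\rho=3$.

## 11. Proof of Theorem B

**Step 1: $\rho\ge d$ always.** This rules out $D<d$. If $B$ is a basis of $w$ and $B'\subsetneq B$, then $w(B')<w(B)$, hence $w'(B')<w'(B)$ for any refinement $w'$. So bases of $w$ are bases of $w'$.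

**Step 2: if $d\le1$, then $\rho=d$.** This rules out $D>d$ in the two smallest dimensions.

Let $d=0$. Every $F$ contains a basis of value $w(F)$, which must be $\emptyset$. So $w$ is constant, and $w$ itself is a nondegenerate refinement of dimension $0$.

Let $d=1$. Every $F$ contains a basis of value $w(F)$ and size at most $1$, so by monotonicity
$$w(F)=\max\big(\{w(\emptyset)\}\cup\{w(\{h\}):h\in F\}\big).$$
List the elements $h$ with $w(\{h\})>w(\emptyset)$ in nondecreasing order of $w(\{h\})$, ties broken arbitrarily. Let $r(h)\ge1$ be the position of $h$ in this list, and $r(h)=0$ for all other $h$. Put $w'(F)=\max(\{0\}\cup\{r(h):h\in F\})$.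

Monotonicity is clear. Locality holds because, if $w'(F)=w'(G)$, adding $h$ increases either value iff $r(h)$ exceeds the common value. The bases of $w'$ are $\emptyset$ and the sets $\{h\}$ with $r(h)\ge1$, since any other set has a proper subset with at most one element that attains the maximum. Their values are distinct, so $w'$ is nondegenerate, of dimension at most $1$. For the refinement property, let $w(F)<w(G)$. Then $w(G)>w(\emptyset)$, so some $h\in G$ has $w(\{h\})=w(G)>w(F)$. Hence $r(h)\ge1$. Every $h'\in F$ has $w(\{h'\})\le w(F)<w(\{h\})$, so either $r(h')=0$ or $h'$ is listed before $h$; in both cases $r(h')<r(h)$. So $w'(F)<r(h)\le w'(G)$. Thus $\rho\le1$, and $\rho=1$ by Step 1.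

Problems of dimensions $0$ and $1$ exist: a constant $w$, and $H=\{h\}$ with $w(\emptyset)<w(H)$. So for $d\le1$ exactly the value $D=d$ occurs.

**Step 3: every pair $2\le d\le D$ occurs.** We combine $\mathcal L_n$ with free elements, which raise $d$ and $\rho$ equally. Put
$$n=D-d+1\ge1,\qquad m=d-2\ge0,$$
let $M$ be an $m$-element set disjoint from $V_n$, $H=V_n\sqcup M$, and
$$\mathcal L=\{X\cup S:X\in\mathcal L_n,\ S\subseteq M\}.$$
This is a closure system with $\mathrm{cl}(F)=\mathrm{cl}_n(F\cap V_n)\cup(F\cap M)$. Let $(H,w)$ be the problem of Lemma 1.

*The dimension is $d$.* Let $B$ be a basis. By (P2) some $A'\subseteq B\cap V_n$ with $|A'|\le2$ has the same $\mathrm{cl}_n$ as $B\cap V_n$. Then $A'\cup(B\cap M)$ has the same closure as $B$, so it equals $B$, and $|B|\le2+m=d$. Conversely, for $x\ne y$ in $V_n$ the set $\{x,y\}\cup M$ is a basis of size $d$. It suffices to see that deleting one element shrinks the closure. Deleting $s\in M$ removes $s$ from it; deleting $y$ replaces $\mathrm{cl}_n(\{x,y\})\ni y$ by $\{x\}$, and likewise for $x$.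

*$\rho\ge D$.* If $w(F)=w(H)$, then $\mathrm{cl}(F)=H$, so $M\subseteq F$. Thus Proposition 3 applies with this $M$, and its complex is $\{F\subseteq V_n:\mathrm{cl}_n(F)\ne V_n\}=\Delta_n$. A nondegenerate refinement of dimension $\rho$ gives $\tilde H_j(\Delta_n)=0$ for $j\ge\rho-m-1$. By Lemma 5, $n-1\le\rho-m-2$, so
$$\rho\ge n+m+1=(D-d+1)+(d-2)+1=D.$$

*$\rho\le D$.* By (P3) the longest chains of $\mathcal L_n$ have $n+2$ members, namely $n$ from $P_n$ together with $\emptyset$ and $V_n$, hence $n+1$ strict steps. Along a chain of sets $X\cup S$ in $\mathcal L$, each strict step enlarges $X$ or $S$. The first happens at most $n+1$ times and the second at most $m$ times. So every chain has at most $n+1+m=D$ strict steps, and Lemma 6 gives $\rho\le D$.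

Steps 1–3 together prove Theorem B. $\square$

For $d=2$ we have $m=0$ and $(H,w)=(V_n,w_n)$, so the problems of Theorem A satisfy $\rho=n+1$ exactly. In terms of the original question, a bound that depends only on $d$ exists for $d\le1$, with $f(d)=d$, and for no $d\ge2$.
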